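
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Definability of modal formulas in first-order logic\\ with monadic least fixed points is undecidable}


\begin{abstract}
A modal formula, read as a condition on Kripke frames, is a universal second-order statement. Some such statements can be rewritten in first-order logic, others in the extension $\mathrm{FO}\mu$ of first-order logic by monadic least fixed points, and some in neither. We prove that no algorithm recognizes the formulas with a local equivalent in $\mathrm{FO}\mu$, for any finite non-empty signature of unary modalities; this confirms a conjecture. The same holds for global equivalents, and for every class of formulas lying between local first-order definability and a downward L\"owenheim--Skolem property. We then determine the exact complexity of local and of global $\mathrm{FO}\mu$-definability: both problems are many-one equivalent to validity in full second-order logic.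
\end{abstract}

\section{The question and the results}

\subsection{Correspondence with fixed points}

Fix a finite non-empty set $\sigma$ of unary modalities $\Box_i$ with duals $\Diamond_i$, and let $\mathrm{ML}(\sigma)$ be the modal language with these modalities, the Boolean connectives (including the constants $\top,\bot$) and countably many propositional variables.\footnote{If $\bot$ is not primitive, let it abbreviate $r\wedge\neg r$ for a variable $r$ reserved for this purpose and disregarded whenever we speak of the variables of a formula. If $r$ occurs otherwise in formulas given to one of our constructions, it is first renamed there; this does not affect validity.} A \emph{frame} is a structure $\mathfrak F=(W,(R_i)_i)$ with $W\neq\emptyset$ and one binary relation $R_i$ for each $\Box_i$. A \emph{substructure} of $\mathfrak F$ is a non-empty subset of $W$ with the restrictions of the relations $R_i$. A formula $\varphi$ is \emph{valid at} $w\in W$, written $\mathfrak F,w\Vdash\varphi$, if it is true at $w$ under every valuation of the variables, and \emph{valid in} $\mathfrak F$, written $\mathfrak F\Vdash\varphi$, if it is valid at every point.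

Validity at a point quantifies over all subsets of $W$, so a modal formula expresses a property of pointed frames that is, on its face, second-order. Often the property is simpler than that: for instance, $\Diamond\Diamond p\to\Diamond p$ is valid at $w$ exactly when every point reachable from $w$ in two steps is reachable in one. The next step beyond first-order logic is to allow induction.

The logic $\mathrm{FO}\mu$ is first-order logic over the symbols $R_i$ and $=$, with unary predicate variables (giving atoms $P(t)$) and the following additional rule. Let $\theta$ be a formula in which the unary predicate variable $P$ occurs only positively; other free first-order and unary predicate variables are allowed and act as parameters. Then $[\mu P.\,y.\,\theta](t)$ is a formula, for any first-order variable $t$. Its free variables are $t$ and those of $\theta$ other than $P$ and $y$. It is true iff the value of $t$ lies in the least fixed point of the operator $X\mapsto\{a:\theta(X,a)\}$, which is monotone because $P$ occurs only positively in $\theta$. Fixed-point operators may be nested. Recall (Knaster--Tarski) that the least fixed point of a monotone operator $F$ on subsets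 is also the least set $X$ with $F(X)\subseteq X$.

A modal formula $\varphi$ is \emph{locally equivalent} to an $\mathrm{FO}\mu$-formula $\theta(x)$, with $x$ as its only free first-order variable and without free predicate variables, if $\mathfrak F,w\Vdash\varphi$ iff $\mathfrak F\models\theta[w]$ for all frames $\mathfrak F$ and points $w$. It is \emph{globally equivalent} to an $\mathrm{FO}\mu$-sentence $\theta$ (no free variables of either kind) if $\mathfrak F\Vdash\varphi$ iff $\mathfrak F\models\theta$ for all $\mathfrak F$. It is \emph{locally} (\emph{globally}) $\mathrm{FO}\mu$\emph{-definable} if it has such an equivalent; local and global first-order definability are defined in the same way. If $\theta(x)$ is a local equivalent of $\varphi$, then $\forall x\,\theta(x)$ is a global one, so local definability implies global definability.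

\begin{example}\label{ex:lob}
Let $\Box$ be one of the modalities, with relation $R$, and write $R[x]=\{y:xRy\}$. Consider $\Box(\Box p\to p)\to\Box p$ and let $p$ be true exactly on the set $P$. The antecedent holds at $w$ iff $F_w(P)\subseteq P$, where $F_w(X)=\{y: wRy\text{ and }R[y]\subseteq X\}$; the consequent holds iff $R[w]\subseteq P$. So the formula is valid at $w$ iff the \emph{least} set $P$ with $F_w(P)\subseteq P$ contains $R[w]$, and a local equivalent is
\[
\forall t\,\bigl(xRt\to[\mu P.\,y.\,(xRy\wedge\forall z(yRz\to P(z)))](t)\bigr).
\]
There is no first-order local equivalent. Suppose $\theta(x)$ were one. In a finite strict linear order $a_0<a_1<\dots<a_n$ the points $a_n,a_{n-1},\dots,a_1$ enter the least fixed point of $F_{a_0}$ one after the other, so the formula is valid at $a_0$. Hence every finite part of $\{\theta(c_0)\}\cup\{c_iRc_{i+1}:i\ge0\}$ has a model, and by compactness so does the whole. In that model let $w=c_0$ and $P=W\setminus\{c_i:i\ge1\}$. Each $c_i$ sees $c_{i+1}\notin P$, so $c_i\notin F_w(P)$ for all $i\ge1$, that is, $F_w(P)\subseteq P$. But $c_1\in R[w]\setminus P$. So the formula is not valid at $w$, a contradiction.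
\end{example}

Thus $\mathrm{FO}\mu$ captures more than first-order logic does. It does not capture everything (Example~\ref{ex:small}). Can one tell, from a modal formula, whether it is captured? The question is raised in \cite{source}, where it is conjectured that $\mathrm{FO}\mu$-definability of $\mathrm{ML}(\sigma)$-formulas is undecidable. We prove this for the local and for the global reading.

\begin{theorem}\label{thm:main}
For every finite non-empty $\sigma$, in particular for a single modality, there is no algorithm that decides whether a given $\varphi\in\mathrm{ML}(\sigma)$ is locally $\mathrm{FO}\mu$-definable. The same is true of global $\mathrm{FO}\mu$-definability.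
\end{theorem}

\subsection{A sandwich theorem and the exact complexity}

To prove non-definability we use a property that all $\mathrm{FO}\mu$-sentences share. Compactness is not available, as Example~\ref{ex:lob} shows. What survives is the downward L\"owenheim--Skolem theorem, and we isolate its consequence for modal formulas.

\begin{definition}
A formula $\varphi\in\mathrm{ML}(\sigma)$ is an \emph{LS-formula} if, whenever $\mathfrak F\Vdash\varphi$ and $X$ is an infinite set of points of $\mathfrak F$, there is a substructure $\mathfrak G\subseteq\mathfrak F$ containing $X$ with $|\mathfrak G|\le|X|$ and $\mathfrak G\Vdash\varphi$.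
\end{definition}

\begin{theorem}\label{thm:sandwich}
Let $\mathcal C\subseteq\mathrm{ML}(\sigma)$ contain all locally first-order definable formulas and contain only LS-formulas. Then $\mathcal C$ is undecidable, indeed $\Sigma^0_1$-hard.
\end{theorem}

Lemma~\ref{lem:LS} below shows that globally $\mathrm{FO}\mu$-definable formulas are LS-formulas, so that
\[
\text{locally FO-definable}\subseteq\text{locally }\mathrm{FO}\mu\text{-definable}\subseteq\text{globally }\mathrm{FO}\mu\text{-definable}\subseteq\text{LS},
\]
and Theorem~\ref{thm:main} follows from Theorem~\ref{thm:sandwich}, applied to each of the two middle classes.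

Call a formula \emph{unimodal} if $\Box_1$ is the only modality in it. For unimodal formulas $\delta,\tau$ write $\delta\models_g\tau$ (\emph{global frame consequence}) if every frame with $\mathfrak F\Vdash\delta$ has $\mathfrak F\Vdash\tau$; only the relation $R_1$ matters here. Call a modal formula \emph{closed} if it contains no variables, and call two modal formulas \emph{locally equivalent} if in every frame they are valid at the same points. Let $\mathrm{FO(LFP)}$ be the extension of first-order logic by least fixed points of arbitrary finite arity.

\begin{theorem}\label{thm:consequence}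
There is a computable map $(\delta,\tau)\mapsto\varphi_{\delta,\tau}\in\mathrm{ML}(\sigma)$ such that
\begin{enumerate}
\item if $\delta\models_g\tau$, then $\varphi_{\delta,\tau}$ is locally equivalent to a closed modal formula;
\item if $\delta\not\models_g\tau$, then $\varphi_{\delta,\tau}$ is not an LS-formula, hence not even globally $\mathrm{FO}\mu$-definable.
\end{enumerate}
Consequently $\models_g$ is many-one reducible to every class $\mathcal C$ that contains all formulas locally equivalent to closed ones and contains only LS-formulas. Examples are the classes of locally or globally $\mathrm{FO}$-, $\mathrm{FO}\mu$- or $\mathrm{FO(LFP)}$-definable formulas.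
\end{theorem}

\begin{corollary}\label{cor:exact}
The set of locally $\mathrm{FO}\mu$-definable $\mathrm{ML}(\sigma)$-formulas is many-one equivalent to the set of valid sentences of full second-order logic; equivalently, it is a complete $\Pi_2$ set of integers in the L\'evy hierarchy. The same holds for global $\mathrm{FO}\mu$-definability. In particular these sets are not arithmetical, and not definable in $n$-th order arithmetic for any $n$.
\end{corollary}

Corollary~\ref{cor:exact} relies on two published theorems, of Thomason \cite{Thomason} and V\"a\"an\"anen \cite{Vaananen}. Theorem~\ref{thm:main} does not: its proof uses only Sections~\ref{sec:LS}--\ref{sec:word} and the existence of undecidable word problems.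

\subsection{The idea}

We build formulas of the shape
\begin{equation}\label{eq:shape}
\varphi=\rho\to\bigl(\alpha\wedge(\beta\vee\gamma)\bigr),
\end{equation}
where $\rho$ is closed, $\gamma$ is a variant of the McKinsey formula $\Box\Diamond q\to\Diamond\Box q$, and $\beta$ does not contain $q$. On frames modeled on van Benthem's frame for the McKinsey formula, $\gamma$ violates the L\"owenheim--Skolem property; we call the relevant part of these frames the gadget. The formula $\beta$ is a switch that decides whether $\gamma$ matters. If validity of $\alpha$ forces validity of $\beta$, then $\gamma$ is never consulted, and $\varphi$ says no more than $\rho\to\alpha$. Suppose, on the other hand, that $\alpha$ but not $\beta$ is valid at the root of a suitable frame, and that this remains so when the gadget is attached to the frame. Then validity of $\varphi$ at the root depends on $\gamma$ alone, and $\varphi$ is not an LS-formula. For Theorem~\ref{thm:sandwich}, $\alpha$ expresses the defining relations of a monoid with undecidable word problem and $\beta$ expresses one equation between words.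

\section{L\"owenheim--Skolem for $\mathrm{FO}\mu$}\label{sec:LS}

In first-order logic one closes a set under Skolem functions. With fixed points there is a new danger: the induction carried out in the small structure might stop too early, since stages of the induction in the large structure need not be visible in the small one. The remedy is to close also under a function that gives, for each element of a fixed point, the stage from which that element was produced.

\begin{lemma}\label{lem:LS}
Let $\mathfrak A$ be a frame with domain $A$ and $\emptyset\ne X\subseteq A$. There is a substructure $\mathfrak B\subseteq\mathfrak A$ with domain $B\supseteq X$ and $|B|\le|X|+\aleph_0$ such that, for every $\mathrm{FO}\mu$-formula $\theta$ without free predicate variables and all $\bar a\in B$, $\mathfrak A\models\theta[\bar a]$ iff $\mathfrak B\models\theta[\bar a]$. Consequently every globally $\mathrm{FO}\mu$-definable modal formula is an LS-formula.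
\end{lemma}

\begin{proof}
Take $\neg,\wedge,\exists,\mu$ as primitive. We write $\bar a$ for values of first-order variables and $\bar S$ for values of predicate variables.

\emph{Stages.} Consider a formula $[\mu P.\,y.\,\theta](t)$ and values $\bar a,\bar S$ of the parameters of $\theta$. Let $F(Y)=\{b\in A:\mathfrak A\models\theta[\bar a,b,\bar S,Y]\}$, with least fixed point $L$, and define $Y_\xi=\bigcup_{\eta<\xi}F(Y_\eta)$ for all ordinals $\xi$. These sets increase with $\xi$. They are contained in $L$, by induction: if $Y_\eta\subseteq L$, then $F(Y_\eta)\subseteq F(L)=L$. As $A$ is a set, $Y_{\xi+1}=Y_\xi$ for some $\xi$; then $F(Y_\xi)\subseteq Y_{\xi+1}=Y_\xi$, so $L\subseteq Y_\xi$. Hence every $b\in L$ lies in $F(Y_\eta)$ for some $\eta$, and we let $\mathrm{rk}(b)$ be the least such $\eta$. Two facts will be used: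
\begin{equation}\label{eq:rank}
b\in F(Y_{\mathrm{rk}(b)})\ \text{ for }b\in L;\qquad d\in Y_\xi\ \text{ implies }\ d\in L\text{ and }\mathrm{rk}(d)<\xi .
\end{equation}

\emph{The hull.} Consider two sorts, $A$ and $\mathcal P(A)$, and the following finitary functions.
\begin{itemize}
\item For each formula $\exists y\,\theta$: a function whose value at $(\bar a,\bar S)$ is some $b\in A$ with $\mathfrak A\models\theta[\bar a,b,\bar S]$ if there is one, and an arbitrary element of $A$ otherwise.
\item For each formula $[\mu P.\,y.\,\theta](t)$, with the notation above: the function $(\bar a,\bar S)\mapsto L$, and the function mapping $(\bar a,\bar S,b)$ to $Y_{\mathrm{rk}(b)}$ if $b\in L$, and to $\emptyset$ otherwise.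
\end{itemize}
There are countably many functions, so closing $X$ under them yields sets $B\subseteq A$ and $\mathcal S\subseteq\mathcal P(A)$, of the elements of each sort, with $X\subseteq B$ and $|B|,|\mathcal S|\le|X|+\aleph_0$. Let $\mathfrak B$ be the substructure with domain $B$.

\emph{Claim.} For all $\theta$, all $\bar a\in B$ and all $\bar S\in\mathcal S$: $\mathfrak A\models\theta[\bar a,\bar S]$ iff $\mathfrak B\models\theta[\bar a,\bar S\cap B]$, where $\bar S\cap B$ means that each set is intersected with $B$.

We use induction on $\theta$. Atoms $R_i(t,t')$ and $t=t'$ are preserved in substructures, an atom $P(t)$ is preserved because $a\in S$ iff $a\in S\cap B$ for $a\in B$, and the Boolean steps are immediate. If $\mathfrak A\models\exists y\,\theta[\bar a,\bar S]$, then $B$ contains a witness, and the induction hypothesis makes it a witness in $\mathfrak B$; conversely a witness in $\mathfrak B$ is one in $\mathfrak A$ by the induction hypothesis.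

For $[\mu P.\,y.\,\theta](t)$ let $F,L,Y_\xi$ be as above, and let $F_B(Z)=\{c\in B:\mathfrak B\models\theta[\bar a,c,\bar S\cap B,Z]\}$, with least fixed point $L_B$. We must show $L\cap B=L_B$.

Since $L\in\mathcal S$, the induction hypothesis gives, for $c\in B$, that $c\in F_B(L\cap B)$ iff $c\in F(L)=L$. So $L\cap B$ is a fixed point of $F_B$, and $L_B\subseteq L\cap B$.

Conversely we show by induction on $\mathrm{rk}(c)$ that every $c\in L\cap B$ is in $L_B$. Let $\xi=\mathrm{rk}(c)$. By \eqref{eq:rank}, $c\in F(Y_\xi)$, and $Y_\xi\in\mathcal S$ because $c\in B$. So the induction hypothesis on formulas gives $c\in F_B(Y_\xi\cap B)$. Every $d\in Y_\xi\cap B$ lies in $L$ and has rank below $\xi$, by \eqref{eq:rank}, so $d\in L_B$. Thus $Y_\xi\cap B\subseteq L_B$, and by monotonicity of $F_B$ we get $c\in F_B(L_B)=L_B$. This proves the claim, and the first statement is the case without predicate variables.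

Finally, let $\varphi$ be globally equivalent to the $\mathrm{FO}\mu$-sentence $\theta$, let $\mathfrak F\Vdash\varphi$ and let $X$ be an infinite set of points. Applied to $\mathfrak F$, the first part gives a substructure $\mathfrak B$ with domain $B\supseteq X$, $|B|\le|X|+\aleph_0=|X|$ and $\mathfrak B\models\theta$, that is, $\mathfrak B\Vdash\varphi$.
\end{proof}

\begin{remark}\label{rem:LFP}
The proof works for fixed points of any arity: for an operator on $r$-ary relations replace $\mathcal P(A)$ by $\mathcal P(A^r)$, sets $S\cap B$ by $S\cap B^r$, and the elements $b,c,d$ of the fixed points by $r$-tuples; the hull has one sort of relations for each arity. So formulas globally definable in $\mathrm{FO(LFP)}$ are LS-formulas too.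
\end{remark}

\section{Validity at a point, and depth}\label{sec:valid}

From now on $\Box,\Diamond,R$ stand for $\Box_1,\Diamond_1,R_1$, and $R[x]=\{y:xRy\}$. All formulas we build use only $\Box_1$, and in all frames we build $R_i=\emptyset$ for $i\neq1$; so it is enough to describe $R$. Truth of a closed formula at a point does not depend on the valuation, and by the standard translation it is a first-order property of the point. We write $x\Vdash\chi$ for the truth of a closed formula $\chi$ at $x$.

The following facts reduce the validity of compound formulas to that of their parts.
\begin{itemize}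
\item[(V1)] A conjunction is valid at $w$ iff both conjuncts are. $\Box\psi$ is valid at $w$ iff $\psi$ is valid at every $x\in R[w]$. If $\chi$ is closed, then $\chi\to\psi$ is valid at $w$ iff $\chi$ is false at $w$ or $\psi$ is valid at $w$. (In each case, the quantifier over valuations moves inside.)
\item[(V2)] If $\psi_1,\psi_2$ have no common variables, then $\psi_1\vee\psi_2$ is valid at $w$ iff $\psi_1$ or $\psi_2$ is. (If one valuation falsifies $\psi_1$ at $w$ and another falsifies $\psi_2$, use the first for the variables of $\psi_1$ and the second for those of $\psi_2$.)
\item[(V3)] $\Diamond\Diamond p\to\Diamond p$ is valid at $w$ iff $R[w]$ is closed under $R$, that is, $wRy$ and $yRz$ imply $wRz$. (If $wRyRz$ but not $wRz$, make $p$ true only at $z$. The converse is immediate.)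
\end{itemize}
In (V2) disjointness matters: $p\vee\neg p$ is valid although neither disjunct is.

Since we have a single relation and no constants, we shall label points by closed formulas that measure depth. Let
\[
D_0=\Box\bot,\qquad D_{j+1}=\Diamond\top\wedge\Box D_j .
\]
By induction on $j$, if $x\Vdash D_j$, then there is an $R$-path of length $j$ from $x$ and none of length $j+1$. Hence
\begin{itemize}
\item[(D1)] no point satisfies $D_i$ and $D_j$ with $i\ne j$, and a point from which an infinite path starts satisfies no $D_j$;
\item[(D2)] a point with at least one successor, all of whose successors satisfy $D_j$, satisfies $D_{j+1}$; a point that sees a $D_i$-point and a $D_j$-point with $i\ne j$ satisfies no $D_k$.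
\end{itemize}
The second part of (D2) holds because $D_0$-points see nothing and all successors of a $D_{k+1}$-point satisfy $D_k$ and hence no other $D_j$.

\section{The McKinsey gadget}\label{sec:gadget}

\subsection{Splitting sets}

The McKinsey formula $\Box\Diamond q\to\Diamond\Box q$ fails at $w$ under a valuation iff the set of points where $q$ is true meets $R[x]$ for every $x\in R[w]$ and contains $R[x]$ for no such $x$. We say that $Q$ \emph{splits} a family $\mathcal H$ of sets if $Q$ meets every member of $\mathcal H$ and contains no member of $\mathcal H$. So McKinsey's formula is valid at $w$ iff no set splits $\{R[x]:x\in R[w]\}$. To violate the L\"owenheim--Skolem property we need a large family that no set splits, although its small subfamilies are split.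

Let $\kappa$ be an infinite cardinal. For $f\in{}^\kappa2$ let $\Gamma_f=\{(\xi,f(\xi)):\xi<\kappa\}$, and for $Z\subseteq{}^\kappa2$ let
\[
\mathcal H_Z=\bigl\{\{(\xi,0),(\xi,1)\}:\xi<\kappa\bigr\}\cup\{\Gamma_f:f\in Z\}.
\]

\begin{lemma}\label{lem:split}
No set splits $\mathcal H_Z$ if $Z={}^\kappa2$. Some subset of $\kappa\times2$ splits $\mathcal H_Z$ if $|Z|\le\kappa$.
\end{lemma}

\begin{proof}
If $Q$ meets every pair $\{(\xi,0),(\xi,1)\}$, choose $f(\xi)$ with $(\xi,f(\xi))\in Q$. Then $\Gamma_f\subseteq Q$, so $Q$ does not split $\mathcal H_{{}^\kappa2}$.

Now let $|Z|\le\kappa$, and for $g\in{}^\kappa2$ let $(1-g)(\xi)=1-g(\xi)$. The set $Z\cup\{1-g:g\in Z\}$ has at most $\kappa<2^\kappa$ members, so there is $f\in{}^\kappa2$ with $f\notin Z$ and $1-f\notin Z$. We claim that $Q=\Gamma_f$ splits $\mathcal H_Z$. It contains exactly one element of each pair. For $g\in Z$, since $g\ne1-f$, there is $\xi$ with $g(\xi)=f(\xi)$, so $Q$ meets $\Gamma_g$; since $g\ne f$, there is $\xi$ with $g(\xi)\neq f(\xi)$, so $\Gamma_g\not\subseteq Q$.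
\end{proof}

\begin{example}[The smallest case]\label{ex:small}
Let $\kappa=\omega$. For $Z\subseteq{}^\omega2$ let $\mathfrak M_Z$ be the frame with the distinct points $w$, $e$, $v_n,v_{n,0},v_{n,1}$ ($n\in\omega$) and $z_f$ ($f\in Z$), in which $w$ sees all other points and
\[
v_n\,R\,v_{n,0},\quad v_n\,R\,v_{n,1},\quad z_f\,R\,v_{n,f(n)},\quad v_{n,i}\,R\,e
\qquad(n\in\omega,\ i<2,\ f\in Z).
\]
The point $e$ has no successors, so it satisfies $D_0$. By (D2), the $v_{n,i}$ satisfy $D_1$, and the $v_n$ and $z_f$ satisfy $D_2$, while $w$ satisfies no $D_j$. Let
\[
\varphi=\Diamond D_2\to\bigl(\Box(D_2\to\Diamond q)\to\Diamond(D_2\wedge\Box q)\bigr).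
\]
Only $w$ sees $D_2$-points, so $\varphi$ is valid at all other points. At $w$ it is McKinsey's formula restricted to the points $v_n$ and $z_f$. Identify $v_{n,i}$ with $(n,i)$. Then the successor sets of these points form the family $\mathcal H_Z$, and $\varphi$ is valid at $w$ iff no set splits $\mathcal H_Z$. By Lemma~\ref{lem:split}, $\mathfrak M_{{}^\omega2}\Vdash\varphi$. Let $X$ consist of $w$, $e$ and all $v_n,v_{n,i}$. A countable substructure of $\mathfrak M_{{}^\omega2}$ containing $X$ is $\mathfrak M_Z$ for a countable $Z$, and there $\varphi$ is not valid. So $\varphi$ is not an LS-formula, and by Lemma~\ref{lem:LS} it is not $\mathrm{FO}\mu$-definable, locally or globally.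
\end{example}

\subsection{Attaching the gadget to a frame}

We now hang the points $v_\xi,v_{\xi,i},z_f$ on a given frame $\mathfrak A$ with a root $w$. In the applications $\alpha$ will contain $\Diamond\Diamond p\to\Diamond p$, so $w$ must see all points that are reachable from its successors; we let it see every point of the new frame other than itself. Then $w$ also sees the points of $\mathfrak A$, and these must be kept out of McKinsey's formula. This is done by choosing $K$ large enough and replacing the guard $D_2$ of Example~\ref{ex:small} by $D_K$. For $K\ge2$ let
\[
\rho_K=\Diamond D_K,\qquad \gamma_K=\Box(D_K\to\Diamond q)\to\Diamond(D_K\wedge\Box q).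
\]

\begin{definition}\label{def:good}
Let $\mathfrak A=(W,R)$ and $w\in W$. The pair $(\mathfrak A,w)$ is \emph{$K$-good} if
\begin{enumerate}
\item[(i)] $R[w]=W\setminus\{w\}$, and no point sees $w$;
\item[(ii)] no point of $W\setminus\{w\}$ satisfies $D_K$;
\item[(iii)] some $e\in W\setminus\{w\}$ satisfies $D_{K-2}$.
\end{enumerate}
For a $K$-good $(\mathfrak A,w)$ with $e$ fixed as in (iii), an infinite cardinal $\kappa\geq|W|$ and $Z\subseteq{}^\kappa2$, let $\mathfrak A^\kappa_Z$ arise from $\mathfrak A$ by adding new distinct points $v_\xi,v_{\xi,0},v_{\xi,1}$ ($\xi<\kappa$) and $z_f$ ($f\in Z$) and the following arrows (see Figure~\ref{fig:gadget}): $w$ sees all new points, and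
\[
v_\xi\,R\,v_{\xi,0},\quad v_\xi\,R\,v_{\xi,1},\quad z_f\,R\,v_{\xi,f(\xi)},\quad v_{\xi,i}\,R\,e\qquad(\xi<\kappa,\ i<2,\ f\in Z).
\]
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=1.1]
\node (v0) at (0,2) {$v_0$};
\node (v1) at (3,2) {$v_1$};
\node (z) at (1.5,2) {$z_f$};
\node (v00) at (-0.8,1) {$v_{0,0}$};
\node (v01) at (0.7,1) {$v_{0,1}$};
\node (v10) at (2.3,1) {$v_{1,0}$};
\node (v11) at (3.8,1) {$v_{1,1}$};
\node (e) at (1.5,-0.1) {$e$};
\node at (4.8,1.5) {$\cdots$};
\node at (6.3,2) {$D_K$};
\node at (6.3,1) {$D_{K-1}$};
\node at (6.3,-0.1) {$D_{K-2}$};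
\draw[->] (v0)--(v00); \draw[->] (v0)--(v01);
\draw[->] (v1)--(v10); \draw[->] (v1)--(v11);
\draw[->,dashed] (z)--(v01); \draw[->,dashed] (z)--(v10);
\draw[->] (v00)--(e); \draw[->] (v01)--(e);
\draw[->] (v10)--(e); \draw[->] (v11)--(e);
\end{tikzpicture}
\caption{Part of the gadget: the new points for $\xi=0,1$ and one point $z_f$ with $f(0)=1$ and $f(1)=0$, which sees one point below each $v_\xi$ (dashed arrows). The point $e$ belongs to the old frame. The root $w$, not drawn, sees every other point. The right column gives the depth formula satisfied in each row.}
\label{fig:gadget}
\end{figure}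

Condition (ii) cannot be dropped. If some $y\in W\setminus\{w\}$ satisfied $D_K$ and had just one successor, then $\Diamond q$ and $\Box q$ would agree at $y$, and $\gamma_K$ would be valid at $w$ for every $Z$.

\begin{lemma}\label{lem:attach}
Let $(\mathfrak A,w)$ be $K$-good and consider any $\mathfrak A^\kappa_Z$.
\begin{enumerate}
\item The set $W\setminus\{w\}$ is closed under $R$, so at its points closed formulas have the same truth values as in $\mathfrak A$. The set $R[w]$ consists of all points except $w$ and is closed under $R$.
\item The points satisfying $D_K$ are exactly the $v_\xi$ and the $z_f$ $(f\in Z)$. Each $v_{\xi,i}$ satisfies $D_{K-1}$. The only point satisfying $\rho_K$ is $w$.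
\item $\gamma_K$ is valid at $w$ iff no subset of $\kappa\times2$ splits $\mathcal H_Z$. So $\gamma_K$ is valid at $w$ if $Z={}^\kappa2$, and not valid at $w$ if $|Z|\le\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By (i) no point of $\mathfrak A$ sees $w$, and no new arrow starts in $W\setminus\{w\}$ or ends in $w$. Hence $W\setminus\{w\}$ is closed under $R$, and the truth of a closed formula at a point depends only on the points reachable from it and the arrows between them. Also $w$ sees everything but itself and is seen by nothing.

(2) By (1), $e$ still satisfies $D_{K-2}$. It is the only successor of $v_{\xi,i}$, so $v_{\xi,i}\Vdash D_{K-1}$. All successors of $v_\xi$ and of $z_f$ are of the form $v_{\xi',i}$, and there are some, so $v_\xi$ and $z_f$ satisfy $D_K$. The points of $W\setminus\{w\}$ do not satisfy $D_K$, by (ii) and part (1); the $v_{\xi,i}$ do not, by (D1). As $w$ sees $e\Vdash D_{K-2}$ and $v_0\Vdash D_K$, it satisfies no $D_j$, by (D2). Finally, $v_\xi$ and $z_f$ are seen by $w$ and by no other point, so $\rho_K=\Diamond D_K$ holds at $w$ only.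

(3) Given a valuation, let $Q$ be the set of those $(\xi,i)$ for which $q$ is true at $v_{\xi,i}$. By (2), the $D_K$-points seen by $w$ are the $v_\xi$ and $z_f$, and their successor sets, with $v_{\xi,i}$ identified with $(\xi,i)$, are the members of $\mathcal H_Z$. So the antecedent of $\gamma_K$ is true at $w$ iff $Q$ meets every member of $\mathcal H_Z$, and the consequent is true iff $Q$ contains a member. Hence $\gamma_K$ is false at $w$ iff $Q$ splits $\mathcal H_Z$. Every subset of $\kappa\times2$ arises from some valuation. Now apply Lemma~\ref{lem:split}.
\end{proof}

\subsection{The switch}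

The next lemma makes the plan described after \eqref{eq:shape} precise.

\begin{lemma}\label{lem:switch}
Let $K\ge2$ and $\varphi=\rho_K\to(\alpha\wedge(\beta\vee\gamma_K))$, where $\beta$ does not contain the variable $q$.
\begin{enumerate}
\item Suppose that, for every frame and every point $w$ of it, if $\alpha$ is valid at $w$, then so is $\beta$. Then, in every frame, $\varphi$ is valid at $w$ iff $\rho_K$ is false at $w$ or $\alpha$ is valid at $w$.
\item Suppose that there are a $K$-good $(\mathfrak A,w)$ with domain $W$ and an infinite $\kappa\ge|W|$ such that in every $\mathfrak A^\kappa_Z$ $(Z\subseteq{}^\kappa2)$ $\alpha$ is valid at $w$ and $\beta$ is not valid at $w$. Then $\varphi$ is not an LS-formula. In particular $\varphi$ is neither globally nor locally $\mathrm{FO}\mu$-definable.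
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By (V1), $\varphi$ is valid at $w$ iff $\rho_K$ is false at $w$ or both $\alpha$ and $\beta\vee\gamma_K$ are valid at $w$. If $\alpha$ is valid at $w$, then so are $\beta$ and $\beta\vee\gamma_K$.

(2) We have $\mathfrak A^\kappa_{{}^\kappa2}\Vdash\varphi$: at points other than $w$ the closed formula $\rho_K$ is false, and at $w$ both $\alpha$ and $\gamma_K$ are valid, by assumption and by Lemma~\ref{lem:attach}. Let $X=W\cup\{v_\xi,v_{\xi,0},v_{\xi,1}:\xi<\kappa\}$. Then $|X|=\kappa$, since $|W|\le\kappa$. A substructure of $\mathfrak A^\kappa_{{}^\kappa2}$ containing $X$ and of size at most $\kappa$ is $\mathfrak A^\kappa_Z$ for some $Z$ with $|Z|\le\kappa$. There $\rho_K$ is true at $w$, and neither $\beta$ nor $\gamma_K$ is valid at $w$. Since $q$ is the only variable of $\gamma_K$ and $\beta$ does not contain it, (V2) shows that $\beta\vee\gamma_K$ is not valid at $w$, and by (V1) neither is $\varphi$. So $\varphi$ is not an LS-formula, and the rest follows from Lemma~\ref{lem:LS}.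
\end{proof}

The guard $\rho_K$ is what makes the global statement work: $\varphi$ has to be valid at all points of $\mathfrak A^\kappa_{{}^\kappa2}$, while $\alpha$ is under control only at $w$.

\section{Word problems: proof of Theorem~\ref{thm:sandwich}}\label{sec:word}

By Markov (1947) and Post (1947) there are a finite alphabet $\Sigma=\{c_1,\dots,c_\ell\}$, $\ell\ge1$, and a finite set $E$ of pairs of words over $\Sigma$ such that the word problem ``$s\equiv t$?'' is undecidable; their constructions give word problems that are $\Sigma^0_1$-complete. Here $\equiv$ is the congruence on $\Sigma^*$ generated by $E$: $s\equiv t$ iff $s$ and $t$ are connected by a finite chain of words in which each step replaces $rur'$ by $rvr'$ or conversely, for some $(u,v)\in E$ and words $r,r'$. Let $M=\Sigma^*/{\equiv}$, with unit $1$, and for $m\in M$ and a word $u$ write $mu$ for the product of $m$ with the class of $u$.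

\subsection{The formulas}

We want frames containing $M$ in which the steps $m\mapsto mc_i$ can be followed by diamonds. With one relation available for $\ell$ letters, a step by $c_i$ goes through an intermediate point $(m,i)$, and the letter is recognized by the depth of a third point $e_i$ seen from there. A closed formula $\chi$ will recognize the points of $M$. Put
\[
\chi=\Diamond\top\wedge\bigwedge_{j=0}^{\ell}\neg\Diamond D_j,\qquad
\langle c_i\rangle\psi=\Diamond\bigl(\Diamond D_i\wedge\Diamond(\chi\wedge\psi)\bigr)\quad(1\le i\le\ell),
\]
and $\langle u\rangle\psi=\langle d_1\rangle\cdots\langle d_k\rangle\psi$ for a word $u=d_1\cdots d_k$; for the empty word, $\langle u\rangle\psi=\psi$. Thus $\langle c_i\rangle$ is the diamond of the first-order definable relation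
\[
R_{c_i}=\{(x,y):\exists z\,(xRz,\ z\Vdash\Diamond D_i,\ zRy,\ y\Vdash\chi)\},
\]
and $\langle u\rangle$ is the diamond of the composition $R_u=R_{d_1}\circ\cdots\circ R_{d_k}$ (first an $R_{d_1}$-step, last an $R_{d_k}$-step), which is the identity for the empty word. We write $R_u[x]=\{y:xR_uy\}$. In addition to (V1)--(V3) we use
\begin{itemize}
\item[(V4)] $\langle u\rangle p\to\langle v\rangle p$ is valid at $x$ iff $R_u[x]\subseteq R_v[x]$. (If $y\in R_u[x]\setminus R_v[x]$, make $p$ true only at $y$. The converse is immediate.)
\end{itemize}
Let $K=\ell+1$ and, for words $s,t$,
\begin{align*}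
\alpha&=(\Diamond\Diamond p\to\Diamond p)\wedge\bigwedge_{(u,v)\in E}\Box\bigl(\chi\to(\langle u\rangle p\leftrightarrow\langle v\rangle p)\bigr),\\
\beta_{s,t}&=\Box\bigl(\chi\to(\langle s\rangle p\to\langle t\rangle p)\bigr),\\
\varphi_{s,t}&=\rho_K\to\bigl(\alpha\wedge(\beta_{s,t}\vee\gamma_K)\bigr).
\end{align*}
The variable $q$ of $\gamma_K$ is different from $p$. The map $(s,t)\mapsto\varphi_{s,t}$ is computable.

\begin{example}
Let $\Sigma=\{a\}$ and let $E$ consist of the pair $(aa,\text{empty word})$, so that $M=\{1,a\}$ has two elements; of course this word problem is decidable. Apart from the first conjunct, validity of $\alpha$ at $w$ says that $R_{aa}[x]=\{x\}$ at all $\chi$-points $x\in R[w]$. At these points $R_{aaa}[x]=\bigcup_{y\in R_{aa}[x]}R_a[y]=R_a[x]$ follows. But $R_a[x]\subseteq\{x\}$ does not follow. It fails if a root $w$ sees all points of the cycle $1\to(1,1)\to a\to(a,1)\to1$, in which $(1,1)$ and $(a,1)$ also see the beginning $e_1$ of a path $e_1\to e_0$, and $w$ sees $e_1$ and $e_0$ as well.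
\end{example}

\subsection{If $s\equiv t$, then $\varphi_{s,t}$ is locally first-order definable}\label{ss:yes}

By (V1), (V3) and (V4), validity of $\alpha$ at $x$ is expressed by the first-order formula $\alpha^*(x)$ saying that
\[
\forall y\forall z\,(xRy\wedge yRz\to xRz)\quad\text{and}\quad \forall y\,\bigl(xRy\wedge\chi(y)\to\forall z\,(R_u(y,z)\leftrightarrow R_v(y,z))\bigr)\ \text{ for all }(u,v)\in E.
\]

Suppose that $\alpha$ is valid at a point $w$ of some frame; we claim that $\beta_{s,t}$ is valid at $w$ too. Let $U=\{x\in R[w]:x\Vdash\chi\}$. So $R[w]$ is closed under $R$, and $R_u[y]=R_v[y]$ for all $y\in U$ and $(u,v)\in E$. If $x\in U$ and $xR_{c_i}y$, then $y$ is reached from $x$ by two $R$-steps, so $y\in R[w]$ since $R[w]$ is closed under $R$; and $y\Vdash\chi$. So $y\in U$. This is where the conjunct $\Diamond\Diamond p\to\Diamond p$ is used: it lets the relations in $E$, which $\alpha$ asserts at points of $U$, be applied inside longer words. Indeed, for $x\in U$, $(u,v)\in E$ and words $r,r'$ we have $R_r[x]\subseteq U$, and therefore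
\[
R_{rur'}[x]=\bigcup_{y\in R_r[x]}\ \bigcup_{z\in R_u[y]}R_{r'}[z]
=\bigcup_{y\in R_r[x]}\ \bigcup_{z\in R_v[y]}R_{r'}[z]=R_{rvr'}[x].
\]
As $s$ and $t$ are connected by a chain of such replacements, $R_s[x]=R_t[x]$ for all $x\in U$. By (V1) and (V4), $\beta_{s,t}$ is valid at $w$.

By Lemma~\ref{lem:switch}(1), $\varphi_{s,t}$ is locally equivalent to the first-order formula $\rho_K(x)\to\alpha^*(x)$.

\subsection{If $s\not\equiv t$, then $\varphi_{s,t}$ is not an LS-formula}\label{ss:no}

Let $\mathfrak A$ have as domain the countable disjoint union
\[
W=\{w\}\cup M\cup(M\times\{1,\dots,\ell\})\cup\{e_0,\dots,e_\ell\},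
\]
with the arrows
\begin{itemize}
\item $wRx$ for all $x\ne w$;
\item $m\,R\,(m,i)$, $\ (m,i)\,R\,mc_i$, $\ (m,i)\,R\,e_i$ for $m\in M$ and $1\le i\le\ell$;
\item $e_{j+1}\,R\,e_j$ for $0\le j<\ell$.
\end{itemize}
Each $e_j$ satisfies $D_j$. From each $m$ and each $(m,i)$ an infinite path starts (continue with further letters), so these points satisfy no $D_j$. Hence no point of $W\setminus\{w\}$ satisfies $D_K=D_{\ell+1}$, and $e=e_{\ell-1}$ satisfies $D_{K-2}$: the pair $(\mathfrak A,w)$ is $K$-good. Let $\kappa=\omega$ and consider any $\mathfrak A^\omega_Z$. By Lemma~\ref{lem:attach}(1), the depth formulas have at points of $W\setminus\{w\}$ the truth values just found.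

\emph{The points of $R[w]$ satisfying $\chi$ are exactly those of $M$.} The successors of $m\in M$ are $(m,1),\dots,(m,\ell)$. There is at least one, and they satisfy no $D_j$; so $m\Vdash\chi$. All other points of $R[w]$ fail $\chi$, since they have no successor or see a $D_j$-point with $j\le\ell$:
\begin{itemize}
\item $(m,i)$ sees $e_i\Vdash D_i$;
\item $e_0$ has no successor, and $e_j$ for $j\ge1$ sees $e_{j-1}\Vdash D_{j-1}$;
\item $v_{\xi,i}$ sees $e_{\ell-1}\Vdash D_{\ell-1}$;
\item $v_\xi$ and $z_f$ see points $v_{\xi',i}$, which satisfy $D_{K-1}=D_\ell$ by Lemma~\ref{lem:attach}(2).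
\end{itemize}

\emph{For $m\in M$, $R_{c_i}[m]=\{mc_i\}$.} A successor $(m,j)$ of $m$ has the two successors $e_j\Vdash D_j$ and $mc_j$, and the latter satisfies no $D_k$. So $(m,j)\Vdash\Diamond D_i$ iff $j=i$, and the only successor of $(m,i)$ satisfying $\chi$ is $mc_i$.

It follows that $R_u[m]=\{mu\}$ for all words $u$. For $(u,v)\in E$ we have $mu=mv$, so $R_u[m]=R_v[m]$ for all $m\in M$. Since moreover $R[w]$ is closed under $R$ (Lemma~\ref{lem:attach}(1)), $\alpha$ is valid at $w$. On the other hand, $R_s[1]$ and $R_t[1]$ are the singletons of the classes of $s$ and of $t$, which differ. So $\langle s\rangle p\to\langle t\rangle p$ is not valid at the $\chi$-point $1\in R[w]$, and $\beta_{s,t}$ is not valid at $w$. This holds in every $\mathfrak A^\omega_Z$, so by Lemma~\ref{lem:switch}(2) $\varphi_{s,t}$ is not an LS-formula.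

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:sandwich}]
Let $\mathcal C$ be as in the theorem. By Sections~\ref{ss:yes} and~\ref{ss:no}, $\varphi_{s,t}\in\mathcal C$ iff $s\equiv t$. As $(s,t)\mapsto\varphi_{s,t}$ is computable and $E$ can be chosen with a $\Sigma^0_1$-complete word problem, $\mathcal C$ is $\Sigma^0_1$-hard, and in particular undecidable.
\end{proof}

With Lemma~\ref{lem:LS} this completes the proof of Theorem~\ref{thm:main}.

\section{Frame consequence: proof of Theorem~\ref{thm:consequence}}\label{sec:consequence}

In the last section validity of $\alpha$ was first-order definable, and the frames $\mathfrak A$ were countable. Neither is needed for Lemma~\ref{lem:switch}, and we now let $\alpha$ say that a part $\mathfrak U$ of the frame validates $\delta$ and refutes $\tau$. If $\delta\models_g\tau$, such an $\alpha$ is valid nowhere, and $\varphi$ collapses to $\neg\rho_K$; so $\beta$ can be $\bot$. If $\delta\not\models_g\tau$, then $\alpha$ can be made valid and the gadget does its work, with $\kappa$ as large as the countermodel requires.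

There is one difficulty. Validity quantifies universally over valuations, whereas refuting $\tau$ needs a single valuation. So that valuation has to be stored in the frame: the value of the variable $q_i$ will be read off by a closed formula $\lambda_i$.

\subsection{Relativization}

For a closed formula $\chi$ and a unimodal formula $\psi$, let $\psi^\chi$ be the result of relativizing all boxes: $(\Box\psi)^\chi=\Box(\chi\to\psi^\chi)$, variables are unchanged, and the map commutes with Boolean connectives.

\begin{lemma}\label{lem:rel}
Let $\chi$ be a closed unimodal formula and $w$ a point of a frame such that $R[w]$ is closed under $R$, let $U=\{x\in R[w]:x\Vdash\chi\}\ne\emptyset$ and $\mathfrak U=(U,R{\restriction}U)$. For every unimodal $\psi$, every valuation $V$ and every $x\in U$: $\psi^\chi$ is true at $x$ under $V$ iff $\psi$ is true at $x$ in $\mathfrak U$ under $V{\restriction}U$.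
\end{lemma}

\begin{proof}
We use induction on $\psi$; only $\Box$ needs an argument. $(\Box\psi)^\chi$ is true at $x$ iff $\psi^\chi$ is true at all $y\in R[x]$ with $y\Vdash\chi$. As $x\in R[w]$ and $R[w]$ is closed under $R$, all successors of $x$ lie in $R[w]$; so those satisfying $\chi$ are exactly the successors of $x$ in $\mathfrak U$. Apply the induction hypothesis to them.
\end{proof}

\subsection{The reduction}

Let $q_1,\dots,q_k$ be the variables of $\tau$. Put $K=k+3$,
\[
\chi=\Diamond D_0\wedge\Diamond D_1,\qquad \lambda_i=\Diamond D_{i+1}\quad(1\le i\le k),
\]
and let $\tau'$ be obtained from $\tau^\chi$ by substituting $\lambda_i$ for $q_i$ for all $i$; it is closed. Let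
\[
\alpha=(\Diamond\Diamond p\to\Diamond p)\wedge\Box(\chi\to\delta^\chi)\wedge\Diamond(\chi\wedge\neg\tau'),\qquad
\varphi_{\delta,\tau}=\rho_K\to\bigl(\alpha\wedge(\bot\vee\gamma_K)\bigr).
\]
The map $(\delta,\tau)\mapsto\varphi_{\delta,\tau}$ is computable. It does no harm if $p$ or $q$ occurs in $\delta$ or $\tau$, because by (V1) the conjuncts are tested for validity separately.

\begin{proof}[Proof of Theorem~\ref{thm:consequence}]
\emph{Let $\delta\models_g\tau$.} We claim that $\alpha$ is valid at no point of any frame. Suppose it is valid at $w$. By its first conjunct $R[w]$ is closed under $R$. By the third, there is $x\in R[w]$ with $x\Vdash\chi$ at which $\tau'$ is false; so $x\in U$, with $U$ and $\mathfrak U$ as in Lemma~\ref{lem:rel}. By the second conjunct, $\delta^\chi$ is valid at every point of $U$. Every valuation on $U$ extends to the whole frame, so $\mathfrak U\Vdash\delta$ by Lemma~\ref{lem:rel}. Next consider a valuation $V$ with $V(q_i)$ the set of points satisfying $\lambda_i$, for $1\le i\le k$. Under it $\tau^\chi$ has at $x$ the same truth value as $\tau'$, so it is false there. By Lemma~\ref{lem:rel}, $\tau$ is false at $x$ in $\mathfrak U$ under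 $V{\restriction}U$. So $\mathfrak U\not\Vdash\tau$, contradicting $\delta\models_g\tau$.

Hence Lemma~\ref{lem:switch}(1) applies with $\beta=\bot$, its hypothesis holding vacuously, and $\varphi_{\delta,\tau}$ is valid at exactly the points where $\rho_K$ is false. So it is locally equivalent to the closed formula $\neg\rho_K$.

\emph{Let $\delta\not\models_g\tau$.} Choose $\mathfrak F=(W_{\mathfrak F},S)\Vdash\delta$, a valuation $V$ on $\mathfrak F$ and a point $x_0$ at which $\tau$ is false under $V$. Let $\mathfrak A$ have as domain the disjoint union $W=\{w\}\cup W_{\mathfrak F}\cup\{e_0,\dots,e_{k+1}\}$, with the arrows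
\begin{itemize}
\item $wRx$ for all $x\ne w$;
\item $e_{j+1}\,R\,e_j$ for $0\le j\le k$;
\item for $x,y\in W_{\mathfrak F}$: $xRy$ iff $xSy$; further $xRe_0$ and $xRe_1$; and $xRe_{i+1}$ iff $x\in V(q_i)$, for $1\le i\le k$.
\end{itemize}
Each $e_j$ satisfies $D_j$. A point of $W_{\mathfrak F}$ sees $e_0$ and $e_1$, so by (D2) it satisfies no $D_j$. Hence no point of $W\setminus\{w\}$ satisfies $D_K=D_{k+3}$, and $e=e_{k+1}$ satisfies $D_{K-2}$; so $(\mathfrak A,w)$ is $K$-good. Let $\kappa=|W|+\aleph_0$ and consider any $\mathfrak A^\kappa_Z$. By Lemma~\ref{lem:attach}(1), $R[w]$ is closed under $R$, and the depth formulas keep their values at points of $W\setminus\{w\}$.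

\emph{The points of $R[w]$ satisfying $\chi$ are exactly those of $W_{\mathfrak F}$.} These do satisfy $\chi$, as they see $e_0$ and $e_1$. A $\chi$-point has a successor satisfying $D_0$ and another one satisfying $D_1$. Each $e_j$ and each $v_{\xi,i}$ has at most one successor, and all successors of $v_\xi$ and $z_f$ satisfy $D_{K-1}=D_{k+2}$; so none of them satisfies $\chi$. Hence $U=W_{\mathfrak F}$ and $\mathfrak U=\mathfrak F$.

\emph{For $x\in W_{\mathfrak F}$ and $1\le i\le k$, $x\Vdash\lambda_i$ iff $x\in V(q_i)$.} The successors of $x$ are points of $W_{\mathfrak F}$, which satisfy no $D_j$, and some of the $e_j$. So $x\Vdash\Diamond D_{i+1}$ iff $xRe_{i+1}$, and as $i+1\ge2$ this means $x\in V(q_i)$.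

By Lemma~\ref{lem:rel} and $\mathfrak F\Vdash\delta$, $\delta^\chi$ is valid at all points of $U$. Under any valuation in which each $q_i$ is true exactly where $\lambda_i$ is, $\tau^\chi$ agrees with $\tau'$ and the restriction to $U$ agrees with $V$ on $q_1,\dots,q_k$; so by Lemma~\ref{lem:rel}, $\tau'$ is false at $x_0$. Thus $\alpha$ is valid at $w$ in every $\mathfrak A^\kappa_Z$, while $\beta=\bot$ is not. By Lemma~\ref{lem:switch}(2), $\varphi_{\delta,\tau}$ is not an LS-formula.

\emph{The reductions.} If $\mathcal C$ is as in the theorem, then $\varphi_{\delta,\tau}\in\mathcal C$ iff $\delta\models_g\tau$. The classes listed contain all formulas locally equivalent to closed ones, since these are locally first-order definable. They contain only LS-formulas, by Lemma~\ref{lem:LS} and Remark~\ref{rem:LFP}.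
\end{proof}

\section{The exact complexity}\label{sec:exact}

In the L\'evy hierarchy, $\Delta_0$ formulas of set theory have only bounded quantifiers, $\Sigma_1$ formulas are of the form $\exists x\,\Delta_0$, $\Pi_1$ of the form $\forall x\,\Delta_0$, $\Pi_2$ of the form $\forall x\,\Sigma_1$ and $\Sigma_2$ of the form $\exists x\,\Pi_1$, up to equivalence in ZFC. A notion is $\Delta_i$ if it is both $\Sigma_i$ and $\Pi_i$. A set of integers is $\Pi_2$ if it is defined by a $\Pi_2$ formula without parameters, and \emph{complete} $\Pi_2$ if moreover every $\Pi_2$ set of integers is many-one reducible to it. We use two theorems.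
\begin{itemize}
\item[(T)] (Thomason \cite{Thomason}) Validity in full second-order logic is effectively (many-one) reducible to $\models_g$ for unimodal formulas.
\item[(V\"a)] (V\"a\"an\"anen \cite{Vaananen}) The set of valid second-order sentences is a complete $\Pi_2$ set of integers.
\end{itemize}

\begin{proof}[Proof of Corollary~\ref{cor:exact}]
\emph{Lower bound.} Compose the reduction (T) with that of Theorem~\ref{thm:consequence}, for the class of locally or of globally $\mathrm{FO}\mu$-definable formulas.

\emph{Upper bound.} A formula $\varphi$ is locally $\mathrm{FO}\mu$-definable iff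
\begin{equation}\label{eq:pi2}
(\exists\theta\in\omega)\,\forall\mathfrak F\,\forall w\in\mathfrak F\,\forall Q\ \bigl[\,Q=\mathcal P(\mathfrak F)\to(\mathfrak F,w\Vdash\varphi\Leftrightarrow\mathfrak F\models\theta[w])\,\bigr],
\end{equation}
where $\theta$ ranges over codes of $\mathrm{FO}\mu$-formulas with the one free variable $x$, and $\mathcal P(\mathfrak F)$ is the power set of the domain. We first bound the complexity of the two sides of $\Leftrightarrow$, in which we let all quantifiers over subsets of the domain range over $Q$; for $Q=\mathcal P(\mathfrak F)$ this does not change their meaning. Truth of formulas is then defined by recursion with set quantifiers bounded by $Q$. Namely, $a$ lies in the least fixed point of $X\mapsto\{b:\theta(X,b)\}$ iff $a\in X$ for all $X\in Q$ such that $\theta(X,b)$ implies $b\in X$ for all $b$ in the domain; and validity at $w$ quantifies over assignments of members of $Q$ to the finitely many variables of $\varphi$. The truth values of all subformulas under all assignments (of points and members of $Q$ to the finitely many variables involved) form a unique function $T$ satisfying recursive clauses that are $\Delta_1$. Hence both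 ``the $T$ satisfying the clauses gives the value true'' and its negation can be written as $\exists T$ statements, and both sides of $\Leftrightarrow$ are $\Delta_1^{\mathrm{ZFC}}$ in $\mathfrak F,w,Q,\varphi,\theta$. The condition $Q=\mathcal P(\mathfrak F)$ is $\Pi_1$: all members of $Q$ are subsets of the domain, and all subsets of the domain are members of $Q$. So the bracket in \eqref{eq:pi2} is $\Sigma_1$, and the part after $(\exists\theta\in\omega)$ is $\Pi_2$. By Collection, $\Pi_2$ is closed under $(\exists\theta\in\omega)$, so the set in question is $\Pi_2$, and (V\"a) reduces it to second-order validity. In the global case let $\theta$ range over codes of sentences, drop the quantifier over $w$, and replace the equivalence by $\mathfrak F\Vdash\varphi\Leftrightarrow\mathfrak F\models\theta$.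

So both sets are many-one equivalent to second-order validity, and by (V\"a) this means that they are complete $\Pi_2$.

\emph{The last claim.} Fix $n$. The set of true sentences of $n$-th order arithmetic is $\Delta_2$: truth is evaluated, in a $\Delta_1$ way, in the finite sequence $\omega,\mathcal P(\omega),\mathcal P(\mathcal P(\omega)),\dots$ of the appropriate length. The property of being this sequence is $\Pi_1$, so truth can be expressed both by ``there is such a sequence in which the sentence holds'', which is $\Sigma_2$, and by ``in all such sequences the sentence holds'', which is $\Pi_2$. Since our two sets are complete $\Pi_2$, the set of true sentences is many-one reducible to each of them. If one of these were definable in $n$-th order arithmetic, then truth of $n$-th order arithmetic would be definable in it too, since computable reductions are definable. This contradicts Tarski's theorem. The case $n=1$ says that our sets are not arithmetical.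
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Algorithmic Correspondence and Completeness in Modal Logic},
\url{https://www2.philosophy.su.se/goranko/papers/JAL-SQEMA%20V%20-%20RecSQEMA.pdf}.

\bibitem{Thomason}
S. K. Thomason, Reduction of second-order logic to modal logic, \emph{Z. Math. Logik Grundlagen Math.} 21 (1975), 107--114.

\bibitem{Vaananen}
J. V\"a\"an\"anen, Second-order logic and foundations of mathematics, \emph{Bull. Symbolic Logic} 7 (2001).

\end{thebibliography}

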